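# Tall analytic $P$-ideals whose additivity can exceed that of the null ideal

Throughout, "almost all" means "all but finitely many". For $A,B\subseteq\omega$ write $A\subseteq^*B$ if $A\setminus B$ is finite, and for $f,g\in\omega^\omega$ write $f\le^*g$ if $f(i)\le g(i)$ for almost all $i$. The cardinal $\mathfrak b$ is the least size of a family in $\omega^\omega$ with no $\le^*$-upper bound.

## 1. The density zero ideal computes $\operatorname{add}(\mathcal N)$

An *ideal* on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ closed under subsets and finite unions, containing all finite sets, with $\omega\notin\mathcal I$. We begin with one ideal. For convenience it lives on $\{1,2,3,\dots\}$ instead of $\omega$. Let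
$$I_k=[2^k,2^{k+1}),\qquad \varphi_k(A)=\frac{|A|}{2^k}\ \ (A\subseteq I_k),\qquad \mathcal Z=\{A:\varphi_k(A\cap I_k)\to0\}.$$
This is the ideal of sets of asymptotic density zero. Indeed, if $|A\cap[1,N]|/N\to0$, then $\varphi_k(A\cap I_k)\le 2\,|A\cap[1,2^{k+1}]|/2^{k+1}\to0$. Conversely, let $\theta_k=\varphi_k(A\cap I_k)\to0$, let $\eta>0$, and let $\theta_i\le\eta$ for $i\ge K$. For $2^k\le N<2^{k+1}$ we get $|A\cap[1,N]|/N\le\sum_{i\le k}2^{i-k}\theta_i\le2^{K-k}+2\eta$, and this is at most $3\eta$ for large $k$.

**Definition.** For an ideal $\mathcal I$, $\operatorname{add}^*(\mathcal I)$ is the least size of a family $\mathcal A\subseteq\mathcal I$ for which no $B\in\mathcal I$ satisfies $A\subseteq^*B$ for all $A\in\mathcal A$. Also, $\operatorname{add}(\mathcal N)$ is the least number of Lebesgue-null subsets of $2^\omega$ whose union is not null.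

The first cardinal is about almost inclusion and the second about measure. The bridge between them is a combinatorial description of $\operatorname{add}(\mathcal N)$.

**Definition.** For $h:\omega\to\omega$, an *$h$-slalom* is a function $S:\omega\to[\omega]^{<\omega}$ with $|S(i)|\le h(i)$ for all $i$; we call $h$ its width. Write $f\in^*S$ if $f(i)\in S(i)$ for almost all $i$. The slalom $S$ *localizes* $F\subseteq\omega^\omega$ if $f\in^*S$ for all $f\in F$. Put $h_0(i)=i+1$.

For example, a countable family $\{f_0,f_1,\dots\}$ is localized by the $h_0$-slalom $S(i)=\{f_0(i),\dots,f_i(i)\}$. The classical theorem is as follows.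

**(Bart)** (Bartoszyński) $\operatorname{add}(\mathcal N)$ is the least size of a family $F\subseteq\omega^\omega$ that is not localized by any $h_0$-slalom.

The precise width is unimportant, by the following fact.

**(Regrouping)** *Let $h:\omega\to\omega$ be arbitrary, let $g:\omega\to\omega$ tend to $\infty$, and let $\mu$ be a cardinal. If every $F\subseteq\omega^\omega$ with $|F|<\mu$ is localized by an $h$-slalom, then every such $F$ is localized by a $g$-slalom.*

*Proof.* Choose $0=e_0<e_1<\cdots$ with $g(i)\ge h(n)$ for all $i\ge e_n$ and $n\ge1$. Given $F$, let $f'(n)=f\restriction[e_n,e_{n+1})$ for $f\in F$, coded by an integer, and let $S'$ be an $h$-slalom localizing all the $f'$. For $i\in[e_n,e_{n+1})$ with $n\ge1$ put $S(i)=\{s(i):s\in S'(n)\cap\omega^{[e_n,e_{n+1})}\}$, and put $S(i)=\emptyset$ for $i<e_1$. Then $|S(i)|\le h(n)\le g(i)$. If $f'(n)\in S'(n)$, then $f(i)\in S(i)$ for all $i\in[e_n,e_{n+1})$, so $S$ localizes $F$. $\square$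

(Bart) is also stated with the class of slaloms satisfying $\sum_{n\ge1}|S(n)|/n^2<\infty$. By Regrouping this is the same theorem. Slaloms of width $\lfloor\sqrt n\rfloor$ belong to this class, and every member of the class has width $\le n^2$ after finitely many values are changed to $\emptyset$. Two consequences of (Bart) and Regrouping are used again and again:

$$\text{If }|F|<\operatorname{add}(\mathcal N)\text{ and }g\to\infty,\text{ then }F\text{ is localized by a }g\text{-slalom.}\tag{1}$$

$$\text{If for one fixed }h\text{ every }F\text{ with }|F|<\mu\text{ is localized by an }h\text{-slalom, then }\mu\le\operatorname{add}(\mathcal N).\tag{2}$$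

We also use $\operatorname{add}(\mathcal N)\le\mathfrak b$, which is part of Cichoń's diagram. It is visible here: if $S$ localizes $F$, then $i\mapsto\max(S(i)\cup\{0\})$ is a $\le^*$-bound of $F$, so every $F$ with $|F|<\operatorname{add}(\mathcal N)$ is bounded.

**Proposition I.** $\operatorname{add}^*(\mathcal Z)=\operatorname{add}(\mathcal N)$.

**Step 1: $\operatorname{add}(\mathcal N)\le\operatorname{add}^*(\mathcal Z)$.** We turn members of $\mathcal Z$ into functions and take the union of a slalom. Let $\mathcal A\subseteq\mathcal Z$ with $|\mathcal A|<\operatorname{add}(\mathcal N)\le\mathfrak b$. For $A\in\mathcal A$ let $e_A(j)$ be the least $n$ with $\varphi_k(A\cap I_k)\le4^{-j}$ for all $k\ge n$. There is a strictly increasing $d$ with $e_A\le^*d$ for all $A\in\mathcal A$. Put $J_j=\bigcup_{d(j)\le k<d(j+1)}I_k$ and $f_A(j)=A\cap J_j$, a finite set coded by an integer. By (1) there is $S$ with $|S(j)|\le j+1$ and $f_A(j)\in S(j)$ for almost all $j$, for each $A\in\mathcal A$. Discard from $S(j)$ everything that is not a set $a\subseteq J_j$ with $\varphi_k(a\cap I_k)\le4^{-j}$ for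 all $k$; for each $A$ this removes $f_A(j)$ for only finitely many $j$. Let $B=\bigcup_j\bigcup S(j)$. On the blocks inside $J_j$ it has norm at most $(j+1)4^{-j}$, so $B\in\mathcal Z$. For each $A$ we have $A\cap J_j\subseteq B$ for almost all $j$, so $A\subseteq^*B$.

**Step 2: $\operatorname{add}^*(\mathcal Z)\le\mathfrak b$.** We code a fast function by small sets placed far out. For $g\in\omega^\omega$ choose $k_0<k_1<\cdots$ with $k_j\ge\max(j,g(j))$, choose $y_j\subseteq I_{k_j}$ with $2^{k_j-j}$ points, and let $A_g=\bigcup_jy_j$. Since $\varphi_{k_j}(y_j)=2^{-j}$, we have $A_g\in\mathcal Z$. If $A_g\subseteq^*B\in\mathcal Z$, let $d_B(j)$ be the least $n$ with $\varphi_k(B\cap I_k)<2^{-j}$ for all $k\ge n$. For almost all $j$ we have $y_j\subseteq B$, hence $\varphi_{k_j}(B\cap I_{k_j})\ge2^{-j}$ and $g(j)\le k_j<d_B(j)$. So $g\le^*d_B$. If $\mathcal G$ is an unbounded family of size $\mathfrak b$, no $B\in\mathcal Z$ almost contains all $A_g$, $g\in\mathcal G$.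

**Step 3: $\operatorname{add}^*(\mathcal Z)\le\operatorname{add}(\mathcal N)$.** By (2) it is enough that every $F\subseteq\omega^\omega$ with $|F|<\operatorname{add}^*(\mathcal Z)$ is localized by a slalom of width $2^n$. By Step 2 there is $b:\omega\to\omega\setminus\{0\}$ such that for each $f\in F$, $f(n)<b(n)$ for almost all $n$. For $k\ge n$ cut $I_k$ into $2^n$ pieces $a^{n,k}_1,\dots,a^{n,k}_{2^n}$ of $2^{k-n}$ points each, so $\varphi_k(a^{n,k}_i)=2^{-n}$. Choose pairwise disjoint finite sets $E_n\subseteq[n,\infty)$, where $E_n$ is enumerated bijectively as $k(n,g)$ with $g$ ranging over all functions $g:b(n)\to\{1,\dots,2^n\}$ (here $b(n)=\{0,\dots,b(n)-1\}$). Let $A_f$ be the set with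
$$A_f\cap I_{k(n,g)}=a^{n,k(n,g)}_{g(f(n))}\quad\text{whenever }f(n)<b(n),$$
and with no other elements. On blocks from $E_n$ it has norm at most $2^{-n}$ and the $E_n$ are finite, so $A_f\in\mathcal Z$. Take $B\in\mathcal Z$ with $A_f\subseteq^*B$ for all $f\in F$, and put
$$S(n)=\{v<b(n):a^{n,k(n,g)}_{g(v)}\subseteq B\text{ for all }g\}.$$
For $f\in F$ only finitely many blocks meet $A_f\setminus B$ and the $E_n$ are disjoint, so $f(n)\in S(n)$ for almost all $n$. If $|S(n)|\ge2^n$, some $g$ maps $S(n)$ onto $\{1,\dots,2^n\}$; then all pieces of the block $I_{k(n,g)}$ lie in $B$, so $\varphi_{k(n,g)}(B\cap I_{k(n,g)})=1$. This happens for only finitely many $k$, hence for only finitely many $n$. Replace these finitely many $S(n)$ by $\emptyset$. $\square$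

To see the coding at work, let $n=1$, $b(1)=2$. There are four functions $g:\{0,1\}\to\{1,2\}$, hence four blocks, each cut into halves. If both values $0,1$ survive in $S(1)$, then the block belonging to $g(0)=1,\ g(1)=2$ lies entirely in $B$.

Steps 1 and 2 used little about $\mathcal Z$. Step 3 used that *a number of small sets that depends on $n$ but not on $k$ fills a block*. What happens for an ideal without this feature?

## 2. Blocks that boundedly many small sets cannot fill

**Definition.** Let $\mathcal I$ be an ideal on $\omega$. It is *analytic* if it is an analytic subset of $\mathcal P(\omega)=2^\omega$. It is a *$P$-ideal* if for every countable $\{A_n:n\in\omega\}\subseteq\mathcal I$ there is $B\in\mathcal I$ with $A_n\subseteq^*B$ for all $n$. It is *tall* if every infinite $A\subseteq\omega$ has an infinite subset in $\mathcal I$.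

For instance, the ideal of finite sets is not tall, and $\mathcal Z$ is tall, since a set with at most one point in each block is in $\mathcal Z$. The following problem comes from "Cardinal Invariants of Analytic P-Ideals".

**Problem.** Is $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$ for every tall analytic $P$-ideal $\mathcal I$?

Under CH the answer is yes for a cheap reason. We have $\aleph_1\le\operatorname{add}^*(\mathcal I)$ because $\mathcal I$ is a $P$-ideal. Moreover $\operatorname{add}^*(\mathcal I)\le\mathfrak c$, since no $B\in\mathcal I$ almost contains all members of $\mathcal I$: the set $\omega\setminus B$ is infinite, so it has an infinite subset in $\mathcal I$. As $\aleph_1\le\operatorname{add}(\mathcal N)\le\mathfrak c$ too, under CH both cardinals are $\aleph_1$. So the equality is not refutable in ZFC. We shall see that it is not provable either: **the answer is no**.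

Here is the ideal to keep in mind. Let $|I_k|=2^{k+1}$ and
$$\varphi_k(A)=\frac{\log_2(|A|+1)}{k+1}\quad(A\subseteq I_k),\qquad \mathcal I_{\log}=\{A:\varphi_k(A\cap I_k)\to0\}.$$
Subadditivity holds because $|A\cup B|+1\le(|A|+1)(|B|+1)$. Also $\varphi_k(I_k)\ge1$, and points have norm $1/(k+1)\to0$.

Now try Step 3 on $\mathcal I_{\log}$. Let $0<\delta<1$. A subset of $I_k$ of norm at most $\delta$ has fewer than $2^{\delta(k+1)}$ points, so more than $2^{(1-\delta)(k+1)}$ such sets are needed to cover $I_k$, and this number tends to $\infty$ with $k$. Filling only up to a norm above $\varepsilon>\delta$ does not help: one needs at least $(2^{\varepsilon(k+1)}-1)/2^{\delta(k+1)}$ sets, which also tends to $\infty$. In Step 3, the number of blocks in $E_n$ depends on $b(n)$, so the indices $k\in E_n$, and with them the number of pieces, would depend on $b$ and hence on $F$. But (2) requires one width for all $F$. A width depending on $F$ says nothing, as any $F$ bounded by $b$ is localized by $S(n)=\{v:v<b(n)\}$. This is the exact point where the argument stops. Let us isolate the general setting.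

**Definition.** Let $(I_k)_{k\in\omega}$ be a partition of $\omega$ (or of a countable set identified with $\omega$) into nonempty finite sets, and let $\varphi_k:\mathcal P(I_k)\to[0,\infty)$ be submeasures: monotone, subadditive, $\varphi_k(\emptyset)=0$. Put
$$\mathcal I(\vec\varphi)=\{A:\varphi_k(A\cap I_k)\to0\}.$$
If $\varphi_k(I_k)\not\to0$ and $\max_{x\in I_k}\varphi_k(\{x\})\to0$, call $\mathcal I(\vec\varphi)$ a *tall block ideal*. In a forcing extension, $\mathcal I(\vec\varphi)$ denotes the ideal defined there from the same $\vec\varphi$.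

The two assumptions concern fixed sequences of reals, so they stay true in extensions, and membership of a given set in $\mathcal I(\vec\varphi)$ is absolute. Both $\mathcal Z$ and $\mathcal I_{\log}$ are tall block ideals. They are separated by the following condition.

**(G)** For every $\varepsilon>0$ there is $\delta>0$ such that for all $l$ and almost all $k$: if $a_1,\dots,a_l\subseteq I_k$ and all $\varphi_k(a_i)\le\delta$, then $\varphi_k(\bigcup_ia_i)\le\varepsilon$.

Here $\delta$ does not depend on $l$; only the finite set of exceptional $k$ does.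

*$\mathcal I_{\log}$ satisfies (G) with $\delta=\varepsilon/2$.* For $l\ge1$ we have $|\bigcup_{i\le l}a_i|+1\le l\,(\max_i|a_i|+1)$, so $\varphi_k(\bigcup_ia_i)\le\varepsilon/2+\log_2(l)/(k+1)\le\varepsilon$ for all large $k$. The case $l=0$ is trivial.

*$\mathcal Z$ fails (G) with $\varepsilon=1/2$.* Let $0<\delta\le1$ and let $k$ be so large that $\delta2^k\ge1$. Then $\lfloor\delta2^k\rfloor\ge\delta2^k/2$, so at most $\lceil2/\delta\rceil$ sets with at most $\lfloor\delta2^k\rfloor$ points, hence of norm $\le\delta$, cover $I_k$. Their union has norm $1$. Values $\delta>1$ are even easier to refute, with the single set $I_k$.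

These are the results we shall prove.

**Theorem 1 (ZFC).** A tall block ideal $\mathcal I$ is an $F_{\sigma\delta}$ tall $P$-ideal, and $\operatorname{add}(\mathcal N)\le\operatorname{add}^*(\mathcal I)\le\mathfrak b$.

**Theorem 2.** If $\mathcal I$ is a tall block ideal with (G) and $\kappa$ is a regular uncountable cardinal, then some ccc forcing forces $\operatorname{add}(\mathcal N)=\aleph_1$ and $\operatorname{add}^*(\mathcal I)=\kappa$.

**Theorem 3 (ZFC).** If $\mathcal I$ is a tall block ideal without (G), then $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$.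

**Corollary.** For a tall block ideal $\mathcal I$ the following are equivalent: $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$ holds in every forcing extension; it holds in every ccc forcing extension; (G) fails.

**Theorem 4.** If $\mathcal I$ is a tall block ideal with (G), $\lambda\le\kappa$ are regular uncountable and $\kappa^{<\lambda}=\kappa$, then some ccc forcing forces $\operatorname{add}(\mathcal N)=\lambda$ and $\operatorname{add}^*(\mathcal I)=\kappa=\mathfrak c$.

Theorem 2 with $\mathcal I=\mathcal I_{\log}$ and $\kappa=\aleph_2$ gives a ccc extension of any model of ZFC with $\operatorname{add}(\mathcal N)=\aleph_1<\aleph_2=\operatorname{add}^*(\mathcal I_{\log})$. By Theorem 1, applied in the extension, $\mathcal I_{\log}$ is there an $F_{\sigma\delta}$, hence analytic, tall $P$-ideal. So if ZFC is consistent, it does not prove the equality in the Problem.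

## 3. The bounds $\operatorname{add}(\mathcal N)\le\operatorname{add}^*(\mathcal I)\le\mathfrak b$ for tall block ideals

This section proves Theorem 1. Let $\mathcal I=\mathcal I(\vec\varphi)$ be a tall block ideal.

**Step 1: $\mathcal I$ is an $F_{\sigma\delta}$ ideal.** Monotonicity and subadditivity give closure under subsets and finite unions. A finite set meets only finitely many blocks, so it is in $\mathcal I$. And $\omega\notin\mathcal I$ since $\varphi_k(I_k)\not\to0$. Finally
$$A\in\mathcal I\iff\forall j\ \exists n\ \forall k\ge n\ \ \varphi_k(A\cap I_k)\le2^{-j},$$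
where the innermost condition defines a clopen set of $A$'s, because it depends on $A\cap I_k$ only. So $\mathcal I$ is a countable intersection of countable unions of closed sets.

**Step 2: $\mathcal I$ is tall.** An infinite $A$ meets infinitely many blocks, since blocks are finite. Choose one point of $A$ in each of these. The resulting infinite set is in $\mathcal I$ because norms of singletons tend to $0$.

**Step 3: $\mathcal I$ is a $P$-ideal.** Given $A_n\in\mathcal I$, choose $d_0<d_1<\cdots$ with $\varphi_k((A_0\cup\dots\cup A_n)\cap I_k)\le2^{-n}$ for all $k\ge d_n$, and let $B=\bigcup_n\bigcup_{d_n\le k<d_{n+1}}(A_0\cup\dots\cup A_n)\cap I_k$. On blocks with $d_n\le k<d_{n+1}$ the norm of $B$ is at most $2^{-n}$, so $B\in\mathcal I$. Also $A_n\setminus B\subseteq\bigcup_{k<d_n}I_k$ is finite.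

**Step 4: $\operatorname{add}(\mathcal N)\le\operatorname{add}^*(\mathcal I)$.** The argument for $\mathcal Z$ used only subadditivity; here it is again. Let $\mathcal A\subseteq\mathcal I$ and $|\mathcal A|<\operatorname{add}(\mathcal N)\le\mathfrak b$. Bounding the functions $e_A(j)=\min\{n:\varphi_k(A\cap I_k)\le4^{-j}\text{ for all }k\ge n\}$, we get a strictly increasing $d$ such that for each $A\in\mathcal A$ and almost all $j$, $\varphi_k(A\cap I_k)\le4^{-j}$ for all $k\ge d(j)$. Let $J_j=\bigcup_{d(j)\le k<d(j+1)}I_k$ and $f_A(j)=A\cap J_j$. By (1), with finite sets coded by integers, there is $S$ with $|S(j)|\le j+1$ such that for each $A\in\mathcal A$, $f_A(j)\in S(j)$ for almost all $j$. Discard from $S(j)$ everything that is not a set $a\subseteq J_j$ with all $\varphi_k(a\cap I_k)\le4^{-j}$; for each $A$ this removes $f_A(j)$ for only finitely many $j$. Then $B=\bigcup_j\bigcup S(j)$ satisfies $\varphi_k(B\cap I_k)\le(j+1)4^{-j}$ for $d(j)\le k<d(j+1)$, so $B\in\mathcal I$; and $A\subseteq^*B$ for all $A\in\mathcal A$.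

**Step 5: $\operatorname{add}^*(\mathcal I)\le\mathfrak b$.** In $\mathcal Z$ we picked sets of norm exactly $2^{-j}$. In general we find sets of norm between $2^{-j}$ and $2^{-j+1}$, which is where small singletons are needed. Fix $\varepsilon>0$ and an infinite $K$ with $\varphi_k(I_k)>\varepsilon$ for $k\in K$, and $j_0$ with $2^{-j_0}<\varepsilon$. For $j\ge j_0$ let
$$K_j=\{k\in K:\varphi_k(\{x\})\le2^{-j}\text{ for all }x\in I_k\},$$
a cofinite subset of $K$. For $k\in K_j$ add points of $I_k$ one at a time, starting from $\emptyset$, until the norm first exceeds $2^{-j}$; this happens since $\varphi_k(I_k)>\varepsilon>2^{-j}$. The last point adds at most $2^{-j}$, so we obtain $y(j,k)\subseteq I_k$ with $2^{-j}<\varphi_k(y(j,k))\le2^{-j+1}$.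

For $g\in\omega^\omega$ choose $k_{j_0}<k_{j_0+1}<\cdots$ with $k_j\in K_j$ and $k_j\ge g(j)$, and let $A_g=\bigcup_{j\ge j_0}y(j,k_j)$, which is in $\mathcal I$. Suppose $A_g\subseteq^*B\in\mathcal I$, and let $d_B(j)$ be the least $n$ with $\varphi_k(B\cap I_k)\le2^{-j}$ for all $k\ge n$. For almost all $j$ we have $y(j,k_j)\subseteq B$, so $\varphi_{k_j}(B\cap I_{k_j})>2^{-j}$ and $g(j)\le k_j<d_B(j)$. Hence $g\le^*d_B$. So if $\mathcal G$ is unbounded, $\{A_g:g\in\mathcal G\}$ has no almost-upper bound in $\mathcal I$. $\square$

## 4. Coding functions into blocks when (G) fails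

This section proves Theorem 3. The failure of (G) is what is needed to run Step 3 of Proposition I.

**Step 1: what the failure of (G) provides.** Let $\varepsilon>0$ witness the failure. For each $n$, using $\delta=2^{-n}$, there are $l_n$ and an infinite $K_n\subseteq\omega$, and for $k\in K_n$ sets $a^{n,k}_1,\dots,a^{n,k}_{l_n}\subseteq I_k$ with
$$\varphi_k(a^{n,k}_i)\le2^{-n}\ \text{ for all }i,\qquad\varphi_k\Bigl(\bigcup_ia^{n,k}_i\Bigr)>\varepsilon.\tag{3}$$
Here $l_n\ge1$, as the empty union has norm $0$. The number $l_n$ is the same for all $k\in K_n$.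

**Step 2: reduction.** By Theorem 1 we only need $\operatorname{add}^*(\mathcal I)\le\operatorname{add}(\mathcal N)$. By (2) with $h(n)=l_n$, it suffices that every $F\subseteq\omega^\omega$ with $|F|<\operatorname{add}^*(\mathcal I)$ is localized by an $(l_n)$-slalom. Fix such an $F$. As $|F|<\operatorname{add}^*(\mathcal I)\le\mathfrak b$, there is $b:\omega\to\omega\setminus\{0\}$ such that for each $f\in F$, $f(n)<b(n)$ for almost all $n$.

**Step 3: coding.** Choose pairwise disjoint finite sets $E_n\subseteq K_n$, each enumerated bijectively as $E_n=\{k(n,g):g\in\{1,\dots,l_n\}^{b(n)}\}$; this is possible because the $K_n$ are infinite. For $f\in F$ put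
$$A_f=\bigcup\bigl\{a^{n,k(n,g)}_{g(f(n))}:n\in\omega,\ f(n)<b(n),\ g\in\{1,\dots,l_n\}^{b(n)}\bigr\}.$$
Then $\varphi_k(A_f\cap I_k)\le2^{-n}$ for $k\in E_n$, and $A_f\cap I_k=\emptyset$ for $k\notin\bigcup_nE_n$. As the $E_n$ are finite, $A_f\in\mathcal I$.

**Step 4: decoding.** Take $B\in\mathcal I$ with $A_f\subseteq^*B$ for all $f\in F$, and let
$$S(n)=\{v<b(n):a^{n,k(n,g)}_{g(v)}\subseteq B\text{ for all }g\}.$$
For $f\in F$, the set $A_f\setminus B$ is finite and the $E_n$ are disjoint, so for almost all $n$ we have $A_f\cap I_k\subseteq B$ for all $k\in E_n$, and also $f(n)<b(n)$. Hence $f(n)\in S(n)$ for almost all $n$. Since $B\in\mathcal I$, for almost all $n$ we have $\varphi_k(B\cap I_k)\le\varepsilon$ for all $k\in E_n$. For such $n$, $|S(n)|<l_n$: otherwise some $g:b(n)\to\{1,\dots,l_n\}$ maps $S(n)$ onto $\{1,\dots,l_n\}$, and for $k=k(n,g)$ we get $\bigcup_ia^{n,k}_i\subseteq B\cap I_k$, so $\varphi_k(B\cap I_k)>\varepsilon$ by (3), a contradiction. Replacing the finitely many other $S(n)$ by $\emptyset$ gives the required slalom. $\square$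

## 5. No $\sigma$-centered poset adds an almost-upper bound of $\mathcal I$

Now let (G) hold. To make $\operatorname{add}^*(\mathcal I)$ large, we iterate posets that add a set $B\in\mathcal I$ almost containing all members of $\mathcal I$ from an intermediate model. To keep $\operatorname{add}(\mathcal N)$ small, we start with $\aleph_1$ Cohen reals and must make sure that no slalom added later localizes uncountably many of them.

The first thing to try is a $\sigma$-centered poset. Recall that $P$ is *$\sigma$-centered* if $P=\bigcup_{j\in\omega}C_j$ where each finite nonempty subset of $C_j$ has a lower bound in $P$. Such posets are harmless for slaloms. If $\dot S$ is a name for an $h$-slalom, let $T_j(i)=\{v:\exists p\in C_j\ p\Vdash v\in\dot S(i)\}$. Then $|T_j(i)|\le h(i)$: a common lower bound of witnesses for $h(i)+1$ values would force $|\dot S(i)|>h(i)$. If some $p\in C_j$ forces $f(i)\in\dot S(i)$ for all $i\ge i_0$, then $f\in^*T_j$. So the ground-model functions caught by $\dot S$ are caught by countably many ground-model $h$-slaloms. Unfortunately, $\sigma$-centered posets are also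 useless for our purpose.

**Proposition II.** Let $\mathcal I$ be a tall block ideal in $V$ and $P$ a $\sigma$-centered poset. Then $P$ adds no $B\in\mathcal I$ with $A\subseteq^*B$ for all $A\in\mathcal I\cap V$.

*Proof.* Suppose $p_*$ forces that $\dot B\in\mathcal I$ is such a set. Fix $\varepsilon>0$ with $\varphi_k(I_k)>\varepsilon$ for infinitely many $k$, and let $P=\bigcup_jC_j$ with $C_j$ centered. For all $j,k$ there is $b_{j,k}\subseteq I_k$ such that no $p\in C_j$ forces $\dot B\cap I_k\ne b_{j,k}$. Otherwise each of the finitely many $b\subseteq I_k$ would be excluded by some $p_b\in C_j$, and a common lower bound of the $p_b$ would exclude all values. Call $j$ good if for some $n$ some $p\in C_j$ forces $\varphi_k(\dot B\cap I_k)\le\varepsilon$ for all $k\ge n$. Then $\varphi_k(b_{j,k})\le\varepsilon$ for all $k\ge n$, since otherwise $p$ would force $\dot B\cap I_k\ne b_{j,k}$. So for each good $j$ we have $b_{j,k}\ne I_k$ for infinitely many $k$. List the good $j$'s so that each occurs infinitely often, and pick inductively points from $I_k\setminus b_{j,k}$ for the listed $j$ in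 strictly increasing blocks. This gives $A$ with at most one point per block, so $A\in\mathcal I$, such that for each good $j$ there are infinitely many $k$ with $A\cap I_k\not\subseteq b_{j,k}$. But some $p\le p_*$ and $n$ satisfy that $p$ forces $A\cap I_k\subseteq\dot B$ and $\varphi_k(\dot B\cap I_k)\le\varepsilon$ for all $k\ge n$. Let $p\in C_j$. Then $j$ is good, and $A\cap I_k\subseteq b_{j,k}$ for all $k\ge n$, as otherwise $p$ would force $\dot B\cap I_k\ne b_{j,k}$. This is a contradiction. $\square$

On the other hand, $\sigma$-linked posets (countable unions of pieces in which any two elements are compatible) are too permissive. The poset $\mathrm{Loc}(F)$ of Section 9 is $\sigma$-linked for every $F$, and with $F=\omega^\omega$ it localizes all ground-model functions. We need something in between.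

Look back at the bound $|T_j(i)|\le h(i)$. It did not use that *all* finite subsets of $C_j$ have lower bounds, only those with $h(i)+1$ elements. So for each $i$ we may use a different decomposition of the poset, in which only a fixed finite number of conditions need to be compatible. Condition (G) suggests such decompositions: far out, at block $k$, a number $u(k)\to\infty$ of small sets may be united safely. The decomposition should have only *finitely many* pieces at each level, with the number of pieces fixed in advance. Then we can take the union of the corresponding $T_j(i)$. The slalom gets wider, but by a factor known beforehand.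

## 6. $(M,N)$-linked posets and unlocalized families

Fix sequences $M=(M_n)$ and $N=(N_n)$ of positive integers tending to $\infty$.

**Definition.** A poset $P$ is *$(M,N)$-linked* if there are $Q_{n,j}\subseteq P$ ($n\in\omega$, $j<M_n$) such that every nonempty subset of $Q_{n,j}$ with at most $N_n$ elements has a lower bound in $P$, and every $p\in P$ lies in $\bigcup_{j<M_n}Q_{n,j}$ for almost all $n$.

An $(M,N)$-linked poset is $\sigma$-linked, as the countably many $Q_{n,j}$ with $N_n\ge2$ are linked and cover $P$; so it is ccc. A $\sigma$-centered poset $P=\bigcup_jC_j$ is $(M,N)$-linked: take $Q_{n,j}=C_j$ for $j<M_n$; a condition in $C_{j}$ is covered at all levels $n$ with $M_n>j$.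

An example of the latter that we need is Hechler forcing $\mathbb D$: conditions are $(s,f)$ with $s\in\omega^{<\omega}$, $f\in\omega^\omega$, and $(s',f')\le(s,f)$ iff $s'\supseteq s$, $f'\ge f$ pointwise, and $s'(i)\ge f(i)$ for $i\in\operatorname{dom}s'\setminus\operatorname{dom}s$. Finitely many conditions with the same $s$ have the lower bound obtained by taking the pointwise maximum of the $f$'s, so $\mathbb D$ is $\sigma$-centered. The union of the first coordinates in the generic filter is a function $d\in\omega^\omega$, which dominates every ground-model $g$, as $(s,\max(f,g))\le(s,f)$.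

**A ladder of widths.** Recall $h_0(i)=i+1$. Given $h_t$, let $m(i,t)\ge i$ be least with $N_{m(i,t)}\ge h_t(i)+1$, and put
$$h_{t+1}(i)=h_t(i)\cdot M_{m(i,t)}.\tag{4}$$
A *$t$-slalom* is an $h_t$-slalom. The ladder $(h_t)_{t\in\omega}$ depends on $M,N$ only.

**Lemma A.** Let $P$ be $(M,N)$-linked and $\Vdash_P$ "$\dot S$ is a $t$-slalom". There is a $(t+1)$-slalom $T$ in the ground model such that for every ground-model $f\in\omega^\omega$: if $f\notin^*T$, then $\Vdash_Pf\notin^*\dot S$.

*Proof.* For $i\in\omega$ let $m=m(i,t)$, and for $j<M_m$ let $T_j(i)=\{v:\exists p\in Q_{m,j}\ p\Vdash v\in\dot S(i)\}$. Suppose $|T_j(i)|>h_t(i)$. Choose $h_t(i)+1\le N_m$ distinct values $v\in T_j(i)$ with witnesses $p_v\in Q_{m,j}$, possibly with repetitions. The $p_v$ have a common lower bound, which forces $|\dot S(i)|>h_t(i)$, a contradiction. So $|T_j(i)|\le h_t(i)$, and $T(i)=\bigcup_{j<M_m}T_j(i)$ defines a $(t+1)$-slalom by (4).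

If some condition forces $f\in^*\dot S$, then there are $p$ and $i_0$ with $p\Vdash\forall i\ge i_0\ f(i)\in\dot S(i)$. As $m(i,t)\ge i$, for almost all $i$ there is $j<M_{m(i,t)}$ with $p\in Q_{m(i,t),j}$. Therefore $f(i)\in T(i)$ for almost all $i$, that is, $f\in^*T$. $\square$

Since one step of forcing costs one rung of the ladder, the property to be preserved must speak about all rungs. Let $\lambda$ be regular uncountable and $\vec f=\langle f_\xi:\xi<\lambda\rangle$ a sequence in $\omega^\omega$.

$(*)_\lambda$: for every $t$ and every $t$-slalom $S$, $\ |\{\xi<\lambda:f_\xi\in^*S\}|<\lambda$.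

If $(*)_\lambda$ holds for $\vec f$, then no $0$-slalom localizes $\{f_\xi:\xi<\lambda\}$, so by (Bart)
$$\operatorname{add}(\mathcal N)\le\lambda.\tag{5}$$

We use the standard facts on finite support (FS) iterations: FS iterations of ccc posets are ccc, and a real in the extension by an iteration of length $\delta$ with $\operatorname{cf}\delta>\omega$ already appears at an earlier stage. We write $V_\alpha$ for the extension by $P_\alpha$.

**Lemma B.** Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\delta\rangle$ be an FS iteration such that each $\dot Q_\alpha$ is forced either to be $(M,N)$-linked, or to be ccc of size $<\lambda$. If $\vec f$ satisfies $(*)_\lambda$ in the ground model, then $P_\delta$ forces $(*)_\lambda$ for $\vec f$.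

(The posets of size $<\lambda$ are needed only for Theorem 4.)

*Proof.* All $P_\alpha$ are ccc, so $\lambda$ stays regular uncountable. We use induction on $\delta$; $\delta=0$ is trivial. Fix $t$. By mixing names, it suffices to consider names $\dot S$ forced by the weakest condition to be a $t$-slalom.

**Step 1: $\delta=\alpha+1$.** We capture $\dot S$ by few slaloms of $V_\alpha$. Work in $V_\alpha$, where $(*)_\lambda$ holds, and let $Q=\dot Q_\alpha$. If $Q$ is $(M,N)$-linked, take $T$ from Lemma A. Then $Q$ forces $\{\xi:f_\xi\in^*\dot S\}\subseteq\{\xi:f_\xi\in^*T\}$, and the latter has size $<\lambda$ since $T$ is a $(t+1)$-slalom in $V_\alpha$.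

Now let $Q$ be ccc with $|Q|<\lambda$. For $p\in Q$ and $i\in\omega$ choose $q^p_i\le p$ and a finite set $S_p(i)$ with $q^p_i\Vdash\dot S(i)=S_p(i)$; then $S_p$ is a $t$-slalom. If $p\Vdash\forall i\ge i_0\ f_\xi(i)\in\dot S(i)$, then for $i\ge i_0$ the condition $q^p_i$ forces $f_\xi(i)\in S_p(i)$, so this is true. Hence $Q$ forces $\{\xi:f_\xi\in^*\dot S\}\subseteq\bigcup_{p\in Q}\{\xi:f_\xi\in^*S_p\}$, a union of fewer than $\lambda$ sets of size $<\lambda$, which has size $<\lambda$ by regularity.

**Step 2: $\operatorname{cf}\delta>\omega$.** A slalom in $V_\delta$ has a nice name involving countably many conditions, each with finite support, so it lies in some $V_\alpha$ with $\alpha<\delta$. Apply the inductive hypothesis in $V_\alpha$.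

**Step 3: $\operatorname{cf}\delta=\omega$.** New slaloms can appear here. We approximate $\dot S$ in each earlier model. Let $\delta_n\nearrow\delta$ and let $G_{\delta_n}$ be $P_{\delta_n}$-generic. For each $i$ there are $q\in P_\delta$ and a finite set $s$ with $q\restriction\delta_n\in G_{\delta_n}$ and $q\Vdash_{P_\delta}\dot S(i)=s$. Indeed, $\{q\restriction\delta_n:q\in P_\delta\text{ decides }\dot S(i)\}$ is dense in $P_{\delta_n}$: any $r\in P_{\delta_n}$ is a condition of $P_\delta$ and has an extension $q\in P_\delta$ deciding $\dot S(i)$, and $q\restriction\delta_n\le r$. In $V_{\delta_n}$ choose such $q=q^n_i$ and $s=S^n(i)$ for every $i$. Then $S^n\in V_{\delta_n}$ is a $t$-slalom, so by the inductive hypothesis $C_n=\{\xi:f_\xi\in^*S^n\}$ has size $<\lambda$. Fix $P_{\delta_n}$-names for these objects. In $V_\delta$ we have $|\bigcup_nC_n|<\lambda$, because $\lambda$ is regular uncountable.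

We claim $\{\xi:f_\xi\in^*\dot S\}\subseteq\bigcup_nC_n$ in $V_\delta$. Otherwise there are $p\in P_\delta$, $\xi$ and $i_0$ with $p\Vdash\xi\notin\bigcup_n\dot C_n$ and $p\Vdash\forall i\ge i_0\ f_\xi(i)\in\dot S(i)$. By finite support, $p\in P_{\delta_n}$ for some $n$. Let $G_{\delta_n}\ni p$ be generic. Since $\dot C_n$ is a $P_{\delta_n}$-name, $\xi\notin C_n$ in $V_{\delta_n}$, that is, $f_\xi\notin^*S^n$. So there is $i\ge i_0$ with $f_\xi(i)\notin S^n(i)$. Since $q^n_i\restriction\delta_n$ and $p$ lie in $G_{\delta_n}$, they have a common extension $r\in G_{\delta_n}$, and $r\cup q^n_i\restriction[\delta_n,\delta)\in P_\delta$ extends both $p$ and $q^n_i$. It forces $f_\xi(i)\in\dot S(i)=S^n(i)$, contradicting $f_\xi(i)\notin S^n(i)$. $\square$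

**Lemma C.** The poset $\mathbb C_\lambda$ of finite partial functions from $\lambda\times\omega$ to $\omega$ adds $\langle c_\xi:\xi<\lambda\rangle$ satisfying $(*)_\lambda$.

*Proof.* Here $c_\xi(i)$ is the generic value at $(\xi,i)$. By ccc, a slalom $S\in V[G]$ lies in $V[G\restriction(A\times\omega)]$ for some countable $A\subseteq\lambda$. For $\xi\notin A$, $c_\xi$ is Cohen over that model, and by density $c_\xi(i)\notin S(i)$ for infinitely many $i$: a finite condition leaves $c_\xi(i)$ free for all large $i$, and $S(i)$ is finite. Thus $\{\xi:c_\xi\in^*S\}\subseteq A$, which has size $<\lambda$. $\square$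

## 7. Uniting $u(n)$ small sets: a poset from (G)

Let $\mathcal I=\mathcal I(\vec\varphi)$ satisfy (G). We construct $M,N$ from $\vec\varphi$ and then an $(M,N)$-linked poset that adds a member of $\mathcal I$ almost containing many given sets.

**Step 1: how many sets may be united.** We make the information in (G) uniform. For each $j$ let $\delta_j>0$ witness (G) for $\varepsilon=2^{-j}$. Let $u_0(k)$ be the largest $u\le k$ such that the following holds.

$(\dagger)$ For all $j\le u$ and $r\le u$: if $a_1,\dots,a_r\subseteq I_k$ and all $\varphi_k(a_i)\le\delta_j$, then $\varphi_k(\bigcup_{i\le r}a_i)\le2^{-j}$.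

The value $u=0$ works, since the only union to consider is empty. Let $U\in\omega$. Apply (G) to $\varepsilon=2^{-j}$ for the finitely many $j\le U$, with $l=U$; families of fewer than $U$ sets are padded with $\emptyset$. For almost all $k$, we get $(\dagger)$ for $u=U$, so $u_0(k)\ge U$. Hence $u_0(k)\to\infty$. Let $u(k)=\min_{k'\ge k}u_0(k')$. It is nondecreasing and unbounded. Since $(\dagger)$ becomes weaker as $u$ decreases, it holds for $u=u(k)$. Put
$$M_n=2^{|\bigcup_{k<n}I_k|},\qquad N_n=\max\bigl(1,\lfloor\sqrt{u(n)}\rfloor\bigr).\tag{6}$$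
Both tend to $\infty$. All these objects are fixed in the ground model. For each $k$, $(\dagger)$ with $u=u(k)$ is a statement about finitely many subsets of $I_k$ and fixed real numbers, so it remains true in extensions.

For $\mathcal I_{\log}$ with $\delta_j=2^{-j-1}$, the computation in Section 2 shows that $(\dagger)$ holds as soon as $\log_2(u)/(k+1)\le2^{-u-1}$ (for $u\ge1$), so here $u(k)$ tends to $\infty$ slowly. Its speed is irrelevant.

**Step 2: sets that become small at a prescribed speed.** Members of $\mathcal I$ become small at different speeds. A function $d$ sets a common schedule. Given $d\in\omega^\omega$, possibly in an extension, let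
$$j_d(k)=\max\bigl(\{0\}\cup\{j\le u(k):d(j)\le k\}\bigr).$$
Then $j_d(k)\le u(k)$. Also $j_d(k)\to\infty$, since $j_d(k)\ge J$ whenever $u(k)\ge J$ and $k\ge d(J)$. Let
$$X_d=\{x=(x_k)_{k\in\omega}:x_k\subseteq I_k\text{ and }\varphi_k(x_k)\le\delta_{j_d(k)}\text{ for all }k\}.$$

**Definition (the poset $\mathbb L_d$).** Conditions are $(n,s,F)$ with $n\in\omega$, $s\subseteq\bigcup_{k<n}I_k$, $\varphi_k(s\cap I_k)\le2^{-j_d(k)}$ for $k<n$, and $F\subseteq X_d$ finite with $|F|^2\le u(n)$. Put $(n',s',F')\le(n,s,F)$ iff $n'\ge n$, $s'\cap\bigcup_{k<n}I_k=s$, $F'\supseteq F$, and $x_k\subseteq s'$ for all $x\in F$ and $n\le k<n'$.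

So $s$ is the part of the generic set on the first $n$ blocks, and $F$ is a promise to cover all $x\in F$ from block $n$ on. The order is transitive: if $(n'',s'',F'')\le(n',s',F')\le(n,s,F)$ and $x\in F$, then $x_k\subseteq s'\subseteq s''$ for $n\le k<n'$, and $x_k\subseteq s''$ for $n'\le k<n''$ as $x\in F'$; the other clauses are clear. The weakest condition is $(0,\emptyset,\emptyset)$. The bound $|F|^2\le u(n)$ is stricter than the bound $|F|\le u(n)$ that suffices for keeping the promise. The difference between the two is room for merging about $\sqrt{u(n)}$ conditions.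

**Extension property (E).** *Let $s\subseteq\bigcup_{k<n}I_k$ with $\varphi_k(s\cap I_k)\le2^{-j_d(k)}$ for $k<n$, let $F\subseteq X_d$ be finite with $|F|\le u(n)$, let $n'\ge n$ and $|F|^2\le u(n')$. Then $(n',s',F)$ with $s'=s\cup\bigcup_{n\le k<n'}\bigcup_{x\in F}x_k$ is a condition.*

*Proof.* For $n\le k<n'$, $s'\cap I_k$ is a union of at most $|F|\le u(n)\le u(k)$ sets of norm $\le\delta_{j_d(k)}$, and $j_d(k)\le u(k)$. So $(\dagger)$ gives norm $\le2^{-j_d(k)}$. $\square$

In (E) the triple $(n,s,F)$ need not be a condition. If it is one, then $|F|\le|F|^2\le u(n)\le u(n')$ for every $n'\ge n$, and $(n',s',F)\le(n,s,F)$.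

**Lemma D.** (a) $\mathbb L_d$ is $(M,N)$-linked, for the $M,N$ of (6). (b) $\mathbb L_d$ adds $B\in\mathcal I$ such that for every ground-model $x\in X_d$, $x_k\subseteq B$ for almost all $k$. (Here "ground model" is the model over which $\mathbb L_d$ is taken and forced with.)

*Proof of (a).* For $s\subseteq\bigcup_{k<n}I_k$ let $Q_{n,s}$ be the set of $p\in\mathbb L_d$ that have an extension of the form $(n,s,F)$. There are $M_n$ such $s$. Given $p=(n_0,s_0,F_0)$ and $n\ge n_0$, (E) gives an extension $(n,s,F_0)$ of $p$, so $p\in Q_{n,s}$ for some $s$. Thus $p$ is covered at all levels $n\ge n_0$.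

Now let $p_1,\dots,p_r\in Q_{n,s}$ with $1\le r\le N_n$. If $r=1$, there is nothing to do. If $r\ge2$, then $N_n=\lfloor\sqrt{u(n)}\rfloor$. Take extensions $(n,s,F_i)\le p_i$. Then $|F_i|\le\lfloor\sqrt{u(n)}\rfloor$, so $F=\bigcup_iF_i$ satisfies $|F|\le\lfloor\sqrt{u(n)}\rfloor^2\le u(n)$. Choose $n'\ge n$ with $|F|^2\le u(n')$. By (E), $(n',s',F)$ is a condition. It satisfies $s'\cap\bigcup_{k<n}I_k=s$ and $x_k\subseteq s'$ for all $x\in F$ and $n\le k<n'$, so it extends every $(n,s,F_i)$, hence every $p_i$.

*Proof of (b).* Let $B$ be the union of all $s$ occurring in the generic filter. By (E), the set of conditions with $n>k$ is dense for each $k$. If $(n,s,F)$ is in the filter and $n>k$, then $B\cap I_k=s\cap I_k$: for any $(n_1,s_1,F_1)$ in the filter, a common extension $(n',s',F')$ has $s_1\cap I_k\subseteq s'\cap I_k=s\cap I_k$. So $\varphi_k(B\cap I_k)\le2^{-j_d(k)}$ for all $k$, and $B\in\mathcal I$ because $j_d(k)\to\infty$.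

Let $x\in X_d$ be in the ground model. Given $(n,s,F)$, first extend by (E) to $(n',s',F)$ with $(|F|+1)^2\le u(n')$; then $(n',s',F\cup\{x\})$ is an extension of it. So by genericity, $x\in F$ for some $(n,s,F)$ in the filter. For $k\ge n$ there is $(n',s',F')\le(n,s,F)$ in the filter with $n'>k$, and then $x_k\subseteq s'\subseteq B$. $\square$

**Step 3: a dominating $d$ puts all of $\mathcal I$ on schedule.** This connects $X_d$ to $\mathcal I$.

**Lemma E.** Let $W'$ be a forcing extension of $W$ (both extensions of the ground model) and let $d\in W'$ dominate $\omega^\omega\cap W$. For every $A\in\mathcal I\cap W$ there is $x\in X_d\cap W'$ with $x_k=A\cap I_k$ for almost all $k$. Hence if $B$ is added by $\mathbb L_d$ over $W'$, then $A\subseteq^*B$ for all $A\in\mathcal I\cap W$.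

*Proof.* Let $d_A(j)$ be the least $n$ with $\varphi_k(A\cap I_k)\le\delta_j$ for all $k\ge n$; then $d_A\in W$. Let $j_A$ be such that $d_A(j)\le d(j)$ for $j\ge j_A$. For almost all $k$ we have $j:=j_d(k)\ge\max(1,j_A)$. For such $k$, since $j\ge1$, the definition of $j_d(k)$ gives $d(j)\le k$. So $d_A(j)\le d(j)\le k$, and therefore $\varphi_k(A\cap I_k)\le\delta_{j_d(k)}$. Put $x_k=A\cap I_k$ for these $k$ and $x_k=\emptyset$ for the finitely many others. The last claim follows from Lemma D(b), as the blocks are finite. $\square$

## 8. A ccc extension with $\operatorname{add}(\mathcal N)=\aleph_1$ and $\operatorname{add}^*(\mathcal I)=\kappa$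

*Proof of Theorem 2.* Let $V$ be the ground model, let $\mathcal I$ satisfy (G) in $V$, and let $M,N,u,(\delta_j)$ be as in Section 7, computed in $V$.

**Step 1: the iteration.** Force with $\mathbb C_{\omega_1}$, and let $V_0=V^{\mathbb C_{\omega_1}}$. Over $V_0$ use the FS iteration of length $\kappa$ such that for even $\alpha$ (limits included) $\dot Q_\alpha$ is Hechler forcing $\mathbb D$, adding $d_\alpha$ that dominates $\omega^\omega\cap V_\alpha$, and $\dot Q_{\alpha+1}=\mathbb L_{d_\alpha}$ as computed in $V_{\alpha+1}$. $\mathbb D$ is $\sigma$-centered, hence $(M,N)$-linked, and $\mathbb L_{d_\alpha}$ is $(M,N)$-linked by Lemma D(a). The sequences $M,N$ are the same at all stages. So the whole forcing is ccc.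

**Step 2: $\operatorname{add}(\mathcal N)=\aleph_1$ in $V_\kappa$.** By Lemma C, $(*)_{\omega_1}$ holds in $V_0$ for the Cohen reals $\langle c_\xi:\xi<\omega_1\rangle$. By Lemma B over $V_0$ with $\lambda=\omega_1$, it holds in $V_\kappa$. By (5), $\operatorname{add}(\mathcal N)\le\aleph_1$, and $\operatorname{add}(\mathcal N)\ge\aleph_1$ always holds.

**Step 3: $\operatorname{add}^*(\mathcal I)\ge\kappa$ in $V_\kappa$.** Let $\mathcal A\in V_\kappa$, $\mathcal A\subseteq\mathcal I$, $|\mathcal A|<\kappa$. Each member of $\mathcal A$ lies in some $V_\beta$ with $\beta<\kappa$, since the iteration is ccc with finite supports and $\operatorname{cf}\kappa>\omega$. As $\kappa$ is regular, all members lie in $V_\alpha$ for some even $\alpha<\kappa$. By Lemma E with $W=V_\alpha$, $W'=V_{\alpha+1}$, $d=d_\alpha$, the set $B\in\mathcal I$ added by $\mathbb L_{d_\alpha}$ at stage $\alpha+1$ satisfies $A\subseteq^*B$ for all $A\in\mathcal A$.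

**Step 4: $\operatorname{add}^*(\mathcal I)\le\kappa$ in $V_\kappa$.** The family $\{d_\alpha:\alpha<\kappa\text{ even}\}$ is unbounded: any $g\in V_\kappa\cap\omega^\omega$ lies in some $V_\alpha$ with $\alpha$ even, and $g+1\le^*d_\alpha$, so $d_\alpha\not\le^*g$. Thus $\mathfrak b\le\kappa$, and Theorem 1 applied in $V_\kappa$ gives $\operatorname{add}^*(\mathcal I)\le\mathfrak b\le\kappa$. $\square$

With $\mathcal I=\mathcal I_{\log}$ and $\kappa=\aleph_2$ we obtain: if ZFC is consistent, so is ZFC together with "$\operatorname{add}(\mathcal N)=\aleph_1<\aleph_2=\operatorname{add}^*(\mathcal I_{\log})$". This answers the Problem negatively.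

*Proof of the Corollary.* Equality in every forcing extension implies equality in every ccc forcing extension. If (G) holds, Theorem 2 with $\kappa=\aleph_2$ gives a ccc extension in which $\operatorname{add}(\mathcal N)<\operatorname{add}^*(\mathcal I)$; so equality in every ccc extension implies that (G) fails. Finally suppose (G) fails. The witnesses $\varepsilon,l_n,K_n,a^{n,k}_i$ from (3) satisfy (3) in every forcing extension. For every $\delta>0$ of the extension there is $n$ with $2^{-n}\le\delta$, so (G) fails there too, and Theorem 3 applied in the extension gives equality. $\square$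

## 9. Prescribing $\operatorname{add}(\mathcal N)=\lambda$

Theorem 4 asks for a larger value of $\operatorname{add}(\mathcal N)$. We now add localizing slaloms too, but only for families of size $<\lambda$. Those posets are small, and Lemma B allows small ccc posets.

**Definition.** For $F\subseteq\omega^\omega$, $\mathrm{Loc}(F)$ consists of $(n,s,E)$ with $s\in\prod_{i<n}[\omega]^{\le i+1}$, $E\in[F]^{<\omega}$, $|E|\le n$. Put $(n',s',E')\le(n,s,E)$ iff $n'\ge n$, $s'\supseteq s$, $E'\supseteq E$, and $f(i)\in s'(i)$ for $f\in E$ and $n\le i<n'$.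

**Step 1: properties of $\mathrm{Loc}(F)$.** Any condition $(n,s,E)$ can be extended to arbitrarily large $n'$ with the same $E$: put $s'(i)=\{f(i):f\in E\}$ for $n\le i<n'$, a set of size $\le n\le i$. Once $n'\ge|E|+1$, any $f\in F$ can be added to the third coordinate. So the union $S$ of the second coordinates in the generic filter is a $0$-slalom localizing $F$. Each condition has an extension $(n,s,E)$ with $2|E|\le n$, and two such conditions with the same $(n,s)$ are compatible via $(n,s,E\cup E')$. So for each of the countably many $(n,s)$, the set of conditions with an extension of the form $(n,s,E)$, $2|E|\le n$, is linked, and these sets cover $\mathrm{Loc}(F)$. So $\mathrm{Loc}(F)$ is $\sigma$-linked, hence ccc. If $|F|<\lambda$, then $|\mathrm{Loc}(F)|\le\max(\aleph_0,|F|)<\lambda$.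

*Proof of Theorem 4.* Let $\mathcal I$ satisfy (G) in $V$, let $M,N$ be as in (6), and let $\lambda\le\kappa$ be regular uncountable with $\kappa^{<\lambda}=\kappa$. Since $\lambda\ge\omega_1$, $\kappa^\omega=\kappa$.

**Step 2: the iteration.** Force with $\mathbb C_\lambda$ and let $V_0=V^{\mathbb C_\lambda}$. As $\mathbb C_\lambda$ is ccc of size $\lambda\le\kappa$, for $\mu<\lambda$ there are at most $\kappa^{\mu\cdot\omega}=\kappa$ nice names for functions from $\mu$ to $\kappa$, so $\kappa^{<\lambda}=\kappa$ holds in $V_0$. Over $V_0$ use an FS iteration of length $\kappa$. For $\alpha\equiv0\pmod3$, where limits, including $0$, count as $\equiv0$, stage $\alpha$ uses $\mathbb D$, adding $d_\alpha$; stage $\alpha+1$ uses $\mathbb L_{d_\alpha}$, as computed in $V_{\alpha+1}$; stage $\alpha+2$ uses $\mathrm{Loc}(\dot F_{\alpha+2})$, where $\dot F_{\alpha+2}$ is a $P_{\alpha+2}$-name for a subfamily of $\omega^\omega$ of size $<\lambda$, to be chosen in Step 4. All iterands are ccc.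

**Step 3: counting.** We need that there are few names. By induction on $\alpha\le\kappa$ we find a dense subset $D_\alpha$ of $P_\alpha$ of size $\le\kappa$, with $D_\beta\subseteq D_\alpha$ for $\beta<\alpha$ (a condition of $P_\beta$ is regarded as a condition of $P_\alpha$). Given $D_\alpha$, each real of $V_\alpha$ has a nice name built from countably many countable antichains contained in $D_\alpha$. There are at most $\kappa^\omega=\kappa$ such names, so $P_\alpha$ forces $\mathfrak c\le\kappa$.

Let $D_0$ consist of the trivial condition. At a successor, every element of the iterand $\dot Q_\alpha$ is coded by a real: it is a pair $(s,f)$, or a triple $(n,s,F)$ with $F$ a finite set of sequences of finite sets, or a triple $(n,s,E)$ with $E$ a finite set of functions. For each of the at most $\kappa$ nice names $\sigma$ for reals built from $D_\alpha$, let $\dot q_\sigma$ be a name for the element of $\dot Q_\alpha$ coded by $\sigma$ if there is one, and for the weakest element otherwise. Let $D_{\alpha+1}$ be $D_\alpha$ together with all pairs $(p,\dot q_\sigma)$ with $p\in D_\alpha$. It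 is dense: given $(p,\dot q)\in P_{\alpha+1}$, there is $\sigma$ with $p\Vdash\dot q_\sigma=\dot q$, and for $p'\in D_\alpha$ with $p'\le p$ we have $(p',\dot q_\sigma)\le(p,\dot q)$. At a limit $\alpha$, let $D_\alpha=\bigcup_{\beta<\alpha}D_\beta$. This is dense, since each condition has finite support and so lies in some $P_\beta$, $\beta<\alpha$.

**Step 4: bookkeeping.** For $\beta<\kappa$ let $\mathcal N_\beta$ be the set of pairs $(\mu,\tau)$ with $0<\mu<\lambda$ and $\tau$ a nice $P_\beta$-name, built from antichains contained in $D_\beta$, for a function from $\mu\times\omega$ to $\omega$. As antichains are countable, $|\mathcal N_\beta|\le\lambda\cdot\kappa^{<\lambda}=\kappa$. Once $P_\beta$ is defined, enumerate $\mathcal N_\beta=\{(\mu_{\beta,\zeta},\tau_{\beta,\zeta}):\zeta<\kappa\}$, with repetitions if necessary. Fix a bijection $\pi:\kappa\to\kappa\times\kappa$ such that $\pi(\gamma)=(\beta,\zeta)$ implies $\beta\le\gamma$. The stages $\alpha+2$ with $\alpha\equiv0\pmod3$ have order type $\kappa$. If $\alpha+2$ is the $\gamma$-th of them, then $\gamma\le\alpha+2$; for $\pi(\gamma)=(\beta,\zeta)$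 we have $\beta\le\alpha+2$, and we let $\dot F_{\alpha+2}$ name the family $\{\tau(\eta,\cdot):\eta<\mu\}$ with $(\mu,\tau)=(\mu_{\beta,\zeta},\tau_{\beta,\zeta})$. It has size $<\lambda$. So each pair in each $\mathcal N_\beta$ is treated at some stage.

**Step 5: $\operatorname{add}(\mathcal N)\ge\lambda$ in $V_\kappa$.** Let $F\subseteq\omega^\omega$ be nonempty with $|F|<\lambda$ in $V_\kappa$, and write $F=\{f_\eta:\eta<\mu\}$ with $0<\mu<\lambda$. The function $(\eta,i)\mapsto f_\eta(i)$ has a nice name $\tau$ built from antichains contained in $D_\kappa=\bigcup_{\beta<\kappa}D_\beta$. It involves at most $|\mu|\cdot\aleph_0<\lambda\le\kappa$ conditions, so by regularity of $\kappa$ they all lie in one $D_\beta$, $\beta<\kappa$. Hence $(\mu,\tau)\in\mathcal N_\beta$, and at the stage where it is treated a $0$-slalom localizing $F$ is added. So every family of size $<\lambda$ is localized by an $h_0$-slalom, and $\operatorname{add}(\mathcal N)\ge\lambda$ by (2).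

**Step 6: $\operatorname{add}(\mathcal N)\le\lambda$ in $V_\kappa$.** $\mathbb D$ and $\mathbb L_{d_\alpha}$ are $(M,N)$-linked, and the posets $\mathrm{Loc}(\dot F_{\alpha+2})$ are ccc of size $<\lambda$. By Lemma C, $(*)_\lambda$ holds for $\langle c_\xi:\xi<\lambda\rangle$ in $V_0$, and by Lemma B it holds in $V_\kappa$. Now (5) gives $\operatorname{add}(\mathcal N)\le\lambda$.

**Step 7: $\operatorname{add}^*(\mathcal I)=\kappa=\mathfrak c$ in $V_\kappa$.** Let $\mathcal A\subseteq\mathcal I$ with $|\mathcal A|<\kappa$. As before, all members of $\mathcal A$ lie in $V_\alpha$ for some $\alpha<\kappa$ with $\alpha\equiv0\pmod3$, and by Lemma E with $W=V_\alpha$, $W'=V_{\alpha+1}$, $d=d_\alpha$, the set $B\in\mathcal I$ added at stage $\alpha+1$ almost contains all of them. So $\operatorname{add}^*(\mathcal I)\ge\kappa$. The family $\{d_\alpha:\alpha<\kappa,\ \alpha\equiv0\pmod3\}$ is unbounded, as any $g\in\omega^\omega$ of $V_\kappa$ lies in such a $V_\alpha$ and $g+1\le^*d_\alpha$. So $\mathfrak b\le\kappa$, and Theorem 1 gives $\operatorname{add}^*(\mathcal I)\le\kappa$. Finally, $\kappa=\operatorname{add}^*(\mathcal I)\le\mathfrak c\le\kappa$,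 where the last inequality is Step 3 for $\alpha=\kappa$. $\square$
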